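\title{Composition operators on bounded functions in Besov and Lizorkin--Triebel spaces}

\begin{abstract}
Let $1\le p<\infty$, $1\le q\le\infty$, $s>1+1/p$, and let $E^s_{p,q}$ be a Besov space $B^s_{p,q}$ or a Lizorkin--Triebel space $F^s_{p,q}$. We study the conjecture that, for a Borel function $f:\mathbb R\to\mathbb R$, the operator $g\mapsto f\circ g$ maps $E^s_{p,q}\cap L_\infty(\mathbb R^n)$ to $E^s_{p,q}(\mathbb R^n)$ if and only if $f(0)=0$ and $f$ belongs locally to $E^s_{p,q}(\mathbb R)$. We show that this condition is always necessary, that it is sufficient for all Lizorkin--Triebel spaces in every dimension, and that it is sufficient for Besov spaces exactly when $q\le p$, or $s>n/p$, or $s=n/p$ and $q\le n-1$. In particular the conjecture is false, for instance for $B^s_{1,\infty}(\mathbb R^3)$ with $2<s\le3$. The positive results rest on a pointwise estimate for the local polynomial approximation of $f\circ g$ along lines and on a weighted count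 of the points of a level set of $g$.
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A function $f:\mathbb R\to\mathbb R$ defines the composition operator $T_f(g)=f\circ g$ on real-valued functions $g$ on $\mathbb R^n$. We ask which $f$ preserve a given smoothness of bounded functions, where smoothness is measured in the Besov or the Lizorkin--Triebel scale. Throughout,
\[
n\in\mathbb N,\qquad 1\le p<\infty,\qquad 1\le q\le\infty,\qquad s>1+\frac1p .
\]

\subsection*{The spaces}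
Write $\hat g(\xi)=\int e^{-ix\cdot\xi}g(x)\,dx$ and let $m(D)g$ be the distribution with Fourier transform $m\hat g$. Fix $\varphi_0,\varphi\in C_0^\infty(\mathbb R^n)$ with supports in $\{|\xi|\le2\}$ and $\{\frac12\le|\xi|\le2\}$ such that, with $\varphi_i=\varphi(2^{-i}\cdot)$ for $i\ge1$, we have $\sum_{i\ge0}\varphi_i=1$. For a tempered distribution $g$ put $g_i=\varphi_i(D)g$; this is the part of $g$ at frequency about $2^i$. The spaces $B^s_{p,q}(\mathbb R^n)$ and $F^s_{p,q}(\mathbb R^n)$ are defined by the norms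
\[
\|g\|_{B^s_{p,q}}=\big\|\big(2^{is}\|g_i\|_p\big)_{i\ge0}\big\|_{\ell^q},\qquad
\|g\|_{F^s_{p,q}}=\Big\|\,\big\|\big(2^{is}|g_i|\big)_{i\ge0}\big\|_{\ell^q}\Big\|_p .
\]
Both norms give the weight $2^{is}$ to the scale $2^{-i}$. The Besov norm integrates over space at each scale and then sums over the scales; the Lizorkin--Triebel norm sums over the scales at each point and then integrates. For $q=p$ the two norms are equal, and $F^m_{p,2}=W^m_p$ is the Sobolev space if $1<p<\infty$ and $m\in\mathbb N$. The letter $E$ stands for either $B$ or $F$. We say that $T_f$ \emph{acts on} $E^s_{p,q}\cap L_\infty(\mathbb R^n)$ if $f\circ g\in E^s_{p,q}(\mathbb R^n)$ for every real-valued $g\in E^s_{p,q}(\mathbb R^n)\cap L_\infty(\mathbb R^n)$.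

Since $s>1/p$, every element of $E^s_{p,q}(\mathbb R)$ has a continuous representative. We write $f\in E^{s,loc}_{p,q}(\mathbb R)$ if $f$ is continuous and $\psi f\in E^s_{p,q}(\mathbb R)$ for every $\psi\in C_0^\infty(\mathbb R)$. The requirement that $f$ itself be continuous, and not merely equal almost everywhere to a continuous function, cannot be dropped. The function $f=\mathbf 1_{\{1\}}$ vanishes almost everywhere; but if $g\in C_0^\infty(\mathbb R^n)$ equals $1$ exactly on a ball, then $f\circ g$ is the indicator function of the ball, which is not in $E^s_{p,q}$ (see Lemma~\ref{lem:lines}).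

\subsection*{The conjecture}
Two test functions give necessary conditions. For $g=0$ the constant $f(0)$ must lie in $L_p$, so $f(0)=0$. For a function $g$ with $g(x)=x_1$ on a large cube, $f\circ g$ reproduces $f$ in the first variable, so $f$ must have locally the smoothness $E^s_{p,q}(\mathbb R)$. It is natural to ask whether nothing else is needed. The following conjecture is posed in \cite{CO}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $s>1+1/p$ and let $f:\mathbb R\to\mathbb R$ be Borel measurable. Then $T_f$ acts on $E^s_{p,q}\cap L_\infty(\mathbb R^n)$ if and only if $f\in E^{s,loc}_{p,q}(\mathbb R)$ and $f(0)=0$.}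
\medskip

Sufficiency is not a matter of the chain rule alone. For $s=m\in\mathbb N$ the derivative $\partial_1^m(f\circ g)$ contains the term $f^{(m)}(g)(\partial_1g)^m$, and $f^{(m)}$ is only $p$-integrable on $\mathbb R$, not bounded. The term can be controlled only through the substitution $y=g(x)$ along lines. Section~\ref{sec:modelpos} carries this out for $m=2$, $n=1$, and the computation suggests a positive answer. The equivalence is known for the Sobolev spaces $W^m_p(\mathbb R^n)$ with $1<p<\infty$, $m\ge2$, in every dimension, and for $n=1$ it is known for every Lizorkin--Triebel space and for some Besov spaces; apart from the Sobolev case, the situation for $n>1$ was open. We determine exactly when the conjecture holds.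

\begin{theorem}\label{thm:main}
Let $n\in\mathbb N$, $1\le p<\infty$, $1\le q\le\infty$, $s>1+1/p$.
\begin{itemize}
\item[(i)] Let $E\in\{B,F\}$ and let $f$ be Borel measurable. If $T_f$ acts on $E^s_{p,q}\cap L_\infty(\mathbb R^n)$, then $f(0)=0$ and $f\in E^{s,loc}_{p,q}(\mathbb R)$.
\item[(ii)] For $E=F$ the Conjecture is true for all $n,p,q,s$.
\item[(iii)] For $E=B$ the Conjecture is true if and only if one of the following holds:
\[
\text{\rm(a) } q\le p;\qquad \text{\rm(b) } s>n/p;\qquad \text{\rm(c) } s=n/p \text{ and } q\le n-1 .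
\]
In the remaining cases, that is, if $s<n/p$ and $q>p$, or if $s=n/p$ and $q>n-1$, there is a continuous $f\in B^s_{p,q}(\mathbb R)$ with $f(0)=0$ such that $T_f$ does not act on $B^s_{p,q}\cap L_\infty(\mathbb R^n)$.
\item[(iv)] Let $E=F$, or let $E=B$ and $q\le p$. If $f\in E^{s,loc}_{p,q}(\mathbb R)$ and $f(0)=0$, then
$\|f\circ g\|_{E^s_{p,q}}\le C(f,\|g\|_\infty)\,\|g\|_{E^s_{p,q}}$ for all $g\in E^s_{p,q}\cap L_\infty(\mathbb R^n)$.
\end{itemize}
\end{theorem}

The two descriptions in (iii) agree because $s=n/p$ implies $n-1=sp-1>p$. Condition (b) holds automatically when $n\le p+1$, in particular for $n\le2$. The Conjecture fails, for instance, for $B^s_{1,\infty}(\mathbb R^3)$ with $2<s\le3$.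

\subsection*{The mechanism}
Where $|\partial_1g|\approx2^k$, composition with $g$ moves the scale $2^{-j}$ of $f$ to the scale $2^{-j-k}$. In the Lizorkin--Triebel norm the scales are summed at each point, where there is one slope, and a shift of all scales does not change their $\ell^q$-sum. In the Besov norm one integrates first, at a fixed scale $2^{-m}$, and regions with different slopes contribute different scales of $f$. The $p$-th power of the $m$-th term for $f\circ g$ then behaves like a convolution $\sum_ka_k^p\,b_{m-k}^p$, where $(b_j)\in\ell^q$ describes $f$ and $a_k$ measures how often the slope $2^k$ occurs on a level set of $g$. If $q>p$, the sequence $(a_k^p)$ has to be summable, and conditions (b) and (c) are the cases in which this follows from $g\in B^s_{p,q}$.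

Section~\ref{sec:models} works out one positive and one negative case by hand. Section~\ref{sec:tools} collects the tools. The counterexamples are in Section~\ref{sec:counter} and part (i) is in Section~\ref{sec:nec}. Section~\ref{sec:point} reduces sufficiency to one term, which is estimated in Section~\ref{sec:F} for $E=F$ and in Section~\ref{sec:B} for $E=B$.

\section{Two model cases}\label{sec:models}

\subsection{Second derivatives on the line}\label{sec:modelpos}
We use the area formula in its simplest form: for $g\in C^1(\mathbb R)$ and a Borel function $H\ge0$,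
\begin{equation}\label{eq:area}
\int_{\{g'\ne0\}}H(x)\,|g'(x)|\,dx=\int_{\mathbb R}\ \sum_{x\in X_y}H(x)\,dy,\qquad X_y=\{x:\ g(x)=y,\ g'(x)\ne0\}.
\end{equation}
Indeed, the open set $\{g'\ne0\}$ is a countable disjoint union of intervals, on each of which $g$ is a diffeomorphism onto its image.

Let $1<p<\infty$ and $f,g\in C^2(\mathbb R)$, with $f'$ and $g$ bounded and $f'',g''\in L_p$. In $(f\circ g)''=f'(g)g''+f''(g)(g')^2$ the first term lies in $L_p$. For the second, \eqref{eq:area} gives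
\[
\int|f''(g)|^p|g'|^{2p}\,dx=\int|f''(y)|^p\sum_{x\in X_y}|g'(x)|^{2p-1}\,dy .
\]
So we need a bound for the inner sum that is uniform in $y$. Let $x\in X_y$ and $\lambda=|g'(x)|$. Since $g$ is bounded, there is a smallest $r>0$ with $|g'(x+r)|=\lambda/2$. Three facts follow. First, $|g'|\ge\lambda/2$ on $[x,x+r]$, so $\lambda r/2\le2\|g\|_\infty$: a steep slope persists only on a short interval. Second, $g'$ changes by $\lambda/2$ on this interval, so H\"older's inequality gives $\lambda/2\le r^{1-1/p}\|g''\|_{L_p(x,x+r)}$, and with the first fact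
\[
\int_x^{x+r}|g''|^p\ge\Big(\frac\lambda2\Big)^pr^{-(p-1)}\ge c\,\lambda^{2p-1}\|g\|_\infty^{-(p-1)} .
\]
Third, $g$ is strictly monotone on $[x,x+r]$, so this interval contains no other point of $X_y$, and the intervals $(x,x+r)$, $x\in X_y$, are pairwise disjoint. Summation gives $\sum_{x\in X_y}|g'(x)|^{2p-1}\le C\|g\|_\infty^{p-1}\|g''\|_p^p$, and hence $(f\circ g)''\in L_p$.

The general proof has the same three steps, with $2p-1$ replaced by $sp-1$. For fractional $s$ there is no chain rule; it is replaced by the pointwise estimate of Lemma~\ref{lem:point}.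

\subsection{One kink seen at all slopes}\label{sec:modelneg}
For $h\in\mathbb R^n$ let $\Delta_hv=v(\cdot+h)-v$ and $\Delta_h^Mv=\sum_{l=0}^M(-1)^{M-l}\binom Ml v(\cdot+lh)$, its $M$-th iterate. On the line, $\Delta_h^M$ annihilates polynomials of degree less than $M$.

Take $n=3$, $p=1$, $q=\infty$, $s=3$, and $f(t)=\max(t,0)^2$. For $\psi\in C_0^\infty(\mathbb R)$ the third derivative of $\psi f$ is a finite measure $\mu$, namely $2\psi(0)\delta_0$ plus an integrable function. Writing $\varphi(2^{-j}\xi)=2^{-3j}(i\xi)^3\tilde\varphi(2^{-j}\xi)$ with $\tilde\varphi(\zeta)=\varphi(\zeta)(i\zeta)^{-3}\in C_0^\infty(\mathbb R)$, we get $\|(\psi f)_j\|_1\le C2^{-3j}|\mu|(\mathbb R)$ for $j\ge1$. Thus $f\in B^{3,loc}_{1,\infty}(\mathbb R)$ and $f(0)=0$. The function $\Delta^4_1f$ is supported in $[-4,0]$ and equals $(y+4)^2$ on $(-4,-3)$; by homogeneity $\int|\Delta^4_\eta f|\,dy=c_*\eta^3$ for $\eta>0$, with $c_*>0$.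

In any dimension, fix $\Psi\in C_0^\infty(\mathbb R^n)$ with
\begin{equation}\label{eq:Psi}
\Psi(x)=x_1\ \text{ for }|x|_\infty\le2,\qquad \operatorname{supp}\Psi\subset\{|x|_\infty\le3\}.
\end{equation}
For $n=3$ let $z_k=10ke_1$ and $g=\sum_{k\ge1}v_k$ with $v_k=\Psi(2^k(\cdot-z_k))$. The supports are disjoint, so $g$ is bounded. Since $\|v_k\|_1=C2^{-3k}$ and $\|\partial_d^4v_k\|_1\le C2^{-3k+4k}$, Lemma~\ref{lem:layers} below gives $g\in B^3_{1,\infty}(\mathbb R^3)$.

Let $h=2^{-m}$ and $1\le k\le m-2$. If $|x-z_k|_\infty\le2^{-k}$ and $0\le l\le4$, then $g(x+lhe_1)=y+l\eta$ with $y=2^k(x-z_k)_1\in[-1,1]$ and $\eta=2^{k-m}\le\frac14$. Therefore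
\[
\int_{|x-z_k|_\infty\le2^{-k}}|\Delta^4_{he_1}(f\circ g)|\,dx=(2\cdot2^{-k})^2\,2^{-k}\int_{-1}^1|\Delta_\eta^4f(y)|\,dy=4c_*2^{-3m}.
\]
Every bump of width at least $4h$ contributes the same amount, so $2^{3m}\|\Delta^4_{he_1}(f\circ g)\|_1\ge4c_*(m-2)$. For an element of $B^3_{1,\infty}(\mathbb R^3)$ the left side stays bounded (Lemma~\ref{lem:diff}(i)). Hence $f\circ g\notin B^3_{1,\infty}(\mathbb R^3)$, and the Conjecture is false. In the language of Section~\ref{sec:intro}, $a_k\approx b_j\approx1$: the norm of $g$ sees one bump per scale, whereas the kinks of $f\circ g$ are felt at all finer scales and add up.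

\section{Tools}\label{sec:tools}

Constants $C,c>0$ may change from line to line. We write $L_q^*(0,T)=L_q((0,T],dt/t)$. Each interval $(2^{-j},2^{1-j}]$ has $dt/t$-measure $\log2$, which lets us pass between $L^*_q$-norms and $\ell^q$-norms. Statements are given for the direction $e_1$, with $x=(x_1,x')$; they hold in the same form for each $e_d$.

\subsection{Standard facts}
\begin{itemize}
\item[(S1)] \emph{Discrete Young inequality.} Let $0<u\le\infty$, $\delta>0$, $A_j,B_i\ge0$ and $A_j\le\sum_i2^{-\delta|i-j|}B_i$. Then $\|(A_j)\|_{\ell^u}\le C\|(B_i)\|_{\ell^u}$. For $u\ge1$ this is Young's inequality; for $u<1$ use $(\sum a_i)^u\le\sum a_i^u$.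
\item[(S2)] If $m\in C_0^\infty(\mathbb R^n)$, the operators $m(2^{-i}D)$ are convolutions with kernels of equal $L_1$-norm, hence uniformly bounded on $L_P$, $1\le P\le\infty$. In particular $\|g_i\|_P\le C\|g\|_P$. Bernstein's inequality states $\|g_i\|_\infty\le C2^{in/p}\|g_i\|_p$.
\item[(S3)] $E^s_{p,q}\subset B^s_{p,\infty}\subset L_p$, and $g=\sum_ig_i$ in $L_p$. Multiplication by a function in $C_0^\infty(\mathbb R^n)$ maps $E^s_{p,q}(\mathbb R^n)$ to itself.
\item[(S4)] \emph{Polynomials.} If $\deg\Pi<M$, $\rho>0$, $T\ge1$, then $\sup_{|h|\le T\rho}|\Pi|\le C_MT^{M-1}\sup_{|h|\le\rho}|\Pi|$ and $\sup_{|h|\le2\rho}|\Pi'|\le C_M\rho^{-1}\sup_{|h|\le\rho}|\Pi|$. Scale to $\rho=1$, where the coefficients are bounded by $C_M\sup_{[-1,1]}|\Pi|$.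
\item[(S5)] \emph{Peetre's maximal inequality} \cite[Thm.~1.6.2]{T83}. On $\mathbb R$ let $g_i^*(x)=\sup_y|g_i(x-y)|(1+2^i|y|)^{-a}$. If $1\le P<\infty$, $1\le Q\le\infty$, $\sigma\in\mathbb R$ and $a>1/\min(P,Q)$, then $\|(2^{i\sigma}g_i^*)\|_{L_P(\ell^Q)}\le C\|(2^{i\sigma}g_i)\|_{L_P(\ell^Q)}$. We always take $a>1$, which is admissible for all such $P,Q$.
\item[(S6)] \emph{Fubini property} \cite[Thm.~4.4]{T01}. For $v\in L_p(\mathbb R^n)$ let $\|v\|_{(d)}$ be the $L_p(\mathbb R^{n-1})$-norm of the $F^s_{p,q}(\mathbb R)$-norms of the restrictions of $v$ to the lines parallel to $e_d$. Then $\sum_{d=1}^n\|v\|_{(d)}$ is an equivalent norm on $F^s_{p,q}(\mathbb R^n)$.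
\end{itemize}
Every $\xi\ne0$ has a coordinate with $|\xi_d|\ge|\xi|/\sqrt n$. A partition of unity on the sphere therefore yields functions $\chi_1,\dots,\chi_n$, smooth off the origin and homogeneous of degree $0$, with $\sum_d\chi_d=1$ and $|\xi_d|\ge|\xi|/(2\sqrt n)$ on $\operatorname{supp}\chi_d$. On $\operatorname{supp}(\varphi\chi_d)$ we have $1/(4\sqrt n)\le|\xi_d|\le2$.

\subsection{Behavior along lines}
A function of frequency $2^i$ is essentially constant on intervals of length $2^{-i}$. The next lemma makes this quantitative. Put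
\[
W_i=|g_i|+2^{-i}|\partial_1g_i|+2^{-2i}|\partial_1^2g_i| .
\]

\begin{lemma}\label{lem:sup}
Let $1\le P\le\infty$, $l\in\mathbb N_0$, $\tau>0$, $g_i\in L_P(\mathbb R^n)$. Then
\begin{equation}\label{eq:sup}
\Big\|\sup_{|h|\le\tau}2^{-il}|\partial_1^lg_i(\cdot+he_1)|\Big\|_P\le C(1+2^i\tau)^{1/P}\|g_i\|_P .
\end{equation}
If $n=1$ and $a>0$, then for all $x,h\in\mathbb R$
\begin{equation}\label{eq:peetre}
2^{-il}|g_i^{(l)}(x+h)|\le C(1+2^i|h|)^ag_i^*(x).
\end{equation}
Both bounds hold for $W_i$ in place of $2^{-il}|\partial_1^lg_i|$.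
\end{lemma}

\begin{proof}
Let $\theta\in\mathcal S(\mathbb R)$ with $\hat\theta=1$ on $[-2,2]$. Since $|\xi_1|\le2^{i+1}$ on $\operatorname{supp}\hat g_i$, we have $g_i(x)=\int2^i\theta(2^iy)g_i(x-ye_1)\,dy$, and therefore
\[
2^{-il}\partial_1^lg_i(x+he_1)=\int2^i\theta^{(l)}(2^iy+2^ih)\,g_i(x-ye_1)\,dy .
\]
For $|h|\le2^{-i}$ the kernel is bounded by $2^iw(2^iy)$ with $w(z)=\sup_{|z'|\le1}|\theta^{(l)}(z+z')|\in L_1(\mathbb R)$, and Minkowski's inequality gives \eqref{eq:sup} for $\tau\le2^{-i}$. For larger $\tau$ cover $[-\tau,\tau]$ by at most $1+2^i\tau$ intervals of radius $2^{-i}$ and add the $P$-th powers of the suprema over them; for $P=\infty$ take their maximum. For \eqref{eq:peetre} insert $|g_i(x-y)|\le g_i^*(x)(1+2^i|y|)^a\le g_i^*(x)(1+2^i|y+h|)^a(1+2^i|h|)^a$.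
\end{proof}

If $s\le n/p$, elements of $E^s_{p,q}(\mathbb R^n)$ have little pointwise regularity in $\mathbb R^n$. Along almost every line they are $C^1$; this is the first use of $s>1+1/p$.

\begin{lemma}\label{lem:lines}
Let $g\in B^s_{p,\infty}(\mathbb R^n)$. There is a null set $Z\subset\mathbb R^{n-1}$ (empty if $n=1$) such that on each line $\mathbb R\times\{x'\}$, $x'\notin Z$, the series $\sum_ig_i$ and $\sum_i\partial_1g_i$ converge locally uniformly. The sum $\sum_ig_i$ is a representative of $g$ that is $C^1$ on these lines, with derivative $\sum_i\partial_1g_i$, and $U(x)=\sup_{|h|\le2}|g(x+he_1)|$ satisfies $\|U\|_p\le C\|g\|_{B^s_{p,\infty}}$. If $g\in L_\infty$, then $Z$ can be chosen so that $|g|\le\|g\|_\infty$ everywhere on these lines.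
\end{lemma}

\begin{proof}
Let $S(x)=\sum_i\sup_{|h|\le2}(|g_i|+|\partial_1g_i|)(x+he_1)$. By \eqref{eq:sup}, $\|S\|_p\le C\sum_i2^{i(1+1/p)}\|g_i\|_p\le C\|g\|_{B^s_{p,\infty}}$. For almost every $x'$ we have $S(x_1,x')<\infty$ for almost every $x_1$, and then both series converge uniformly on $[x_1-2,x_1+2]$. The sum represents $g$ by (S3), and $U\le S$. If $g$ is bounded, then on almost every line $|g|\le\|g\|_\infty$ holds almost everywhere, hence everywhere by continuity.
\end{proof}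

We call these lines \emph{good} and use this representative whenever we work in the direction $e_1$.

\subsection{Local polynomial approximation}
The pieces $u_j$ of $u=f\circ g$ have no useful relation to the pieces of $f$ and $g$. Polynomial approximation on intervals does, because a polynomial of a polynomial is a polynomial. For a measurable $v$ that is continuous on almost every line parallel to $e_1$, and for $M\in\mathbb N$, $t>0$, put
\[
O^Mv(x,t)=\inf_{\deg\Pi<M}\ \sup_{|h|\le t}|v(x+he_1)-\Pi(h)| .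
\]
The infimum is attained by an \emph{optimal} polynomial, since it is a best approximation from a finite-dimensional space. The quantity is nondecreasing in $t$ and subadditive in $v$. It is measurable, since rational $h$ and rational coefficients suffice; the same remark applies to all suprema below. We write $O^M_d$ for the direction $e_d$.

\begin{lemma}\label{lem:direct}
Let $M>s$ be an integer. Then
\[
\big\|t^{-s}\|O^Mg(\cdot,t)\|_p\big\|_{L_q^*(0,2)}\le C\|g\|_{B^s_{p,q}(\mathbb R^n)},\qquad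
\big\|\,\|t^{-s}O^Mg(\cdot,t)\|_{L_q^*(0,2)}\big\|_p\le C\|g\|_{F^s_{p,q}(\mathbb R)},
\]
the second for $n=1$.
\end{lemma}

\begin{proof}
Let $t\in(2^{-j},2^{1-j}]$, $j\ge0$. Approximate $g_i$ by its Taylor polynomial of degree $M-1$ at $x$ if $i\le j$, and by $0$ if $i>j$. On good lines
\[
O^Mg(x,t)\le C\sum_{i\le j}2^{(i-j)M}\sup_{|h|\le2^{1-j}}2^{-iM}|\partial_1^Mg_i(x+he_1)|+\sum_{i>j}\sup_{|h|\le2^{1-j}}|g_i(x+he_1)| .
\]
By \eqref{eq:sup},
\[
t^{-s}\|O^Mg(\cdot,t)\|_p\le C\sum_{i\le j}2^{-(j-i)(M-s)}2^{is}\|g_i\|_p+C\sum_{i>j}2^{-(i-j)(s-1/p)}2^{is}\|g_i\|_p ,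
\]
and (S1) applies because $1/p<s<M$. For $F$ choose $1<a<s$. By \eqref{eq:peetre} the last display holds pointwise, with $O^Mg(x,t)$ on the left, $g_i^*(x)$ in place of $\|g_i\|_p$ and $s-a$ in place of $s-1/p$. Apply (S1) for fixed $x$, then (S5).
\end{proof}

\begin{lemma}\label{lem:diff}
Let $M>s$ be an integer.
\begin{itemize}
\item[(i)] If $u\in B^s_{p,q}(\mathbb R^n)$ and $c_0>0$, then $\big(2^{ms}\|\Delta^M_{c_02^{-m}e_1}u\|_p\big)_{m\ge1}\in\ell^q$.
\item[(ii)] If $u\in L_p(\mathbb R^n)$ and $h_j=2^{-j}/M$, then $\|u_j\|_p\le C\sum_{d=1}^n\|\Delta^M_{h_je_d}u\|_p$ for $j\ge1$.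
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $h=c_02^{-m}$. From $\Delta^M_{he_1}u_i=\int_{[0,h]^M}\partial_1^Mu_i(\cdot+(\tau_1+\dots+\tau_M)e_1)\,d\tau$ and \eqref{eq:sup} we get $\|\Delta^M_{he_1}u_i\|_p\le C\min(1,2^{(i-m)M})\|u_i\|_p$. Multiply by $2^{ms}$, sum over $i$ and use (S1) with $0<s<M$.

(ii) The multiplier of $\Delta^M_{h_je_d}$ is $(e^{i2^{-j}\xi_d/M}-1)^M$. On $\operatorname{supp}(\varphi\chi_d)$ we have $0<|\zeta_d|/M<2\pi$, so $m_d(\zeta)=\varphi\chi_d(\zeta)(e^{i\zeta_d/M}-1)^{-M}$ lies in $C_0^\infty$. Now $u_j=\sum_dm_d(2^{-j}D)\Delta^M_{h_je_d}u$, and (S2) applies.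
\end{proof}

\begin{lemma}\label{lem:inverse}
Let $M'>s$ be an integer.
\begin{itemize}
\item[(B)] Let $u\in L_p(\mathbb R^n)$ have, for each $d$, a representative that is continuous on almost every line parallel to $e_d$, used to define $O^{M'}_du$. Then
$\|u\|_{B^s_{p,q}}\le C\|u\|_p+C\sum_d\big\|t^{-s}\|O_d^{M'}u(\cdot,t)\|_p\big\|_{L_q^*(0,1)}$.
\item[(F)] Let $n=1$, let $u$ be continuous and $V(x)=\sup_{|h|\le1}|u(x+h)|\in L_p$. Then
$\|u\|_{F^s_{p,q}}\le C\|V\|_p+C\big\|\,\|t^{-s}O^{M'}u(\cdot,t)\|_{L_q^*(0,1)}\big\|_p$.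
\end{itemize}
\end{lemma}

\begin{proof}
In both cases $\|u_0\|_p\le C\|u\|_p$. By monotonicity, $2^{js}O^{M'}u(x,2^{-j})\le2^st^{-s}O^{M'}u(x,t)$ for $t\in(2^{-j},2^{1-j}]$, so dyadic sums over $j\ge1$ are bounded by $L^*_q(0,1)$-norms.

(B) With $h_j=2^{-j}/M'$ the points $lh_j$, $0\le l\le M'$, lie in $[0,2^{-j}]$, and $\Delta^{M'}$ annihilates an optimal polynomial. Hence $|\Delta^{M'}_{h_je_d}u(x)|\le2^{M'}O_d^{M'}u(x,2^{-j})$, and Lemma~\ref{lem:diff}(ii) gives the claim.

(F) The function $u$ is bounded, since $V\ge|u(x)|$ on $[x-1,x+1]$. Let $j\ge1$ and $\hat K=\varphi$. All moments of $K$ vanish because $\varphi=0$ near $0$. Fix $x$ and let $\Pi_l$ be optimal for $O^{M'}u(x,2^{l-j})$, $l\ge0$. Then $u_j(x)=\int2^jK(-2^jh)\,(u(x+h)-\Pi_0(h))\,dh$. On $[-2^{-j},2^{-j}]$ we have $|\Pi_l-\Pi_0|\le2\,O^{M'}u(x,2^{l-j})$, so (S4) gives $|u(x+h)-\Pi_0(h)|\le C2^{lM'}O^{M'}u(x,2^{l-j})$ for $|h|\le2^{l-j}$. Fix $N>s$. Split the integral into $|h|\le2^{-j}$ and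 the shells $2^{l-1-j}<|h|\le2^{l-j}$, and use $\int_{|z|>2^{l-1}}|K|\le C2^{-l(N+M')}$. With $V_v(x)=\sup_{|h|\le2^v}|u(x+h)|$,
\[
2^{js}|u_j(x)|\le C\sum_{l=0}^j2^{-l(N-s)}\,2^{(j-l)s}O^{M'}u(x,2^{-(j-l)})+C2^{-j(N-s)}\sum_{v\ge1}2^{-vN}V_v(x).
\]
By (S1) the $\ell^q$-norm in $j$ of the first sum is at most $C\|(2^{ms}O^{M'}u(x,2^{-m}))_{m\ge0}\|_{\ell^q}$, whose term $m=0$ is at most $V(x)$. In the second sum, $V_v^p$ is bounded by a sum of $2^v$ translates of $V^p$, so $\|V_v\|_p\le2^{v/p}\|V\|_p$, and $N>1/p$.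
\end{proof}

\begin{lemma}\label{lem:layers}
Let $M>s$ be an integer, $(c_j)\in\ell^q$, and let $v_j\in C^\infty(\mathbb R^n)$, $j\ge1$, satisfy $\|v_j\|_p\le c_j2^{-js}$ and $\|\partial_d^Mv_j\|_p\le c_j2^{-js+jM}$ for $d=1,\dots,n$. Then $v=\sum_jv_j$ converges in $L_p$ and $\|v\|_{B^s_{p,q}}\le C\|(c_j)\|_{\ell^q}$.
\end{lemma}

\begin{proof}
For $m\ge1$ we have $\varphi_m(D)=2^{-mM}\sum_d\tilde m_d(2^{-m}D)\partial_d^M$ with $\tilde m_d(\zeta)=\varphi\chi_d(\zeta)(i\zeta_d)^{-M}\in C_0^\infty$. With (S2), $2^{ms}\|\varphi_m(D)v_j\|_p\le C\min(2^{(m-j)s},2^{-(m-j)(M-s)})\,c_j$ for all $m\ge0$. Sum over $j$ and use (S1).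
\end{proof}

\section{The counterexamples in Besov spaces}\label{sec:counter}

\begin{proposition}\label{prop:counter}
Assume either {\rm(I)} $s<n/p$ and $q>p$, or {\rm(II)} $s=n/p$ and $q>n-1$. There are a continuous $f\in B^s_{p,q}(\mathbb R)$ with $f(0)=0$ and $g\in B^s_{p,q}\cap L_\infty(\mathbb R^n)$ such that $f\circ g\notin B^s_{p,q}(\mathbb R^n)$.
\end{proposition}

In both cases $n\ge sp>p+1\ge2$. We extend the example of Section~\ref{sec:modelneg} in three ways: $f$ has prescribed size $b_j$ at scale $2^{-j}$, and at scale $2^{-k}$ the function $g$ has $N_k$ bumps, of height about $2^{-d_k}$.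

\begin{proof}
Let $M>s$ be an integer and $c_0=1/(8M)$.

\emph{The function $f$.} Let $0\ne\omega\in C_0^\infty((\frac78,\frac98))$, let $(b_j)_{j\ge1}\in\ell^q$ be positive and nonincreasing, and put $f(t)=\sum_{j\ge1}b_j2^{-j(s-1/p)}\omega(2^jt)$. The $l$-th derivative of the $j$-th term has $L_p$-norm $b_j2^{-js+jl}\|\omega^{(l)}\|_p$, so $f\in B^s_{p,q}(\mathbb R)$ by Lemma~\ref{lem:layers}. The supports are disjoint and accumulate only at $0$, and $|f(t)|\le C|t|^{s-1/p}$. So $f$ is continuous and $f(0)=0$.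

\emph{The function $g$.} Let $N_k\ge1$ and $0\le d_k\le k$ be integers, let $z_{k,\nu}$ ($k\ge1$, $1\le\nu\le N_k$) be distinct points of $10\mathbb Z^n$, let $\Psi$ be as in \eqref{eq:Psi}, and put
\[
g=\sum_{k\ge1}v_k,\qquad v_k=2^{-d_k}\sum_{\nu=1}^{N_k}\Psi(2^k(\cdot-z_{k,\nu})),\qquad c_k=2^{-d_k}N_k^{1/p}2^{k(s-n/p)} .
\]
All bumps have disjoint supports. So $g$ is bounded, $\|\partial_d^lv_k\|_p=c_k2^{-ks+kl}\|\partial_d^l\Psi\|_p$, and $g\in B^s_{p,q}(\mathbb R^n)$ as soon as $(c_k)\in\ell^q$, by Lemma~\ref{lem:layers}.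

\emph{Lower bound for $u=f\circ g$.} Let $m\ge2$, $h=c_02^{-m}$, $1\le k\le m-1$, and $j=m-k+d_k$, so that $d_k+1\le j\le m$. Let $|x-z_{k,\nu}|_\infty\le2^{-k}$ and $0\le l\le M$. Since $Mh\le2^{-k}$, we have $g(x+lhe_1)=y+lc_02^{-j}$ with $y=2^{k-d_k}(x-z_{k,\nu})_1$. Hence
\[
\int_{|x-z_{k,\nu}|_\infty\le2^{-k}}|\Delta^M_{he_1}u|^p\,dx=(2\cdot2^{-k})^{n-1}\,2^{-(k-d_k)}\int_{|y|\le2^{-d_k}}|\Delta^M_{c_02^{-j}}f(y)|^p\,dy .
\]
The interval $2^{-j}[\frac34,\frac54]$ lies in the domain of the last integral because $j\ge d_k+1$. For $y$ in it, the points $y+lc_02^{-j}$ lie in $2^{-j}[\frac34,\frac{11}8]$. This interval meets only the support of the $j$-th term of $f$, the neighboring ones being contained in $2^{-j}(\frac7{16},\frac9{16})$ and $2^{-j}(\frac74,\frac94)$. So the last integral is at least $b_j^p2^{-j(sp-1)}2^{-j}c_*$ with $c_*=\int_{3/4}^{5/4}|\Delta^M_{c_0}\omega|^p$. Here $c_*>0$: the function $\Delta^M_{c_0}\omega$ is supported in $[\frac34,\frac98]$,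 and its Fourier transform $(e^{ic_0\xi}-1)^M\hat\omega$ is a product of nonzero analytic functions. Summing over the disjoint cubes and using $m-j=k-d_k$, we obtain
\begin{equation}\label{eq:conv}
A_m:=2^{msp}\|\Delta^M_{he_1}u\|_p^p\ge c\sum_{k=1}^{m-1}w_k\,b_{m-k+d_k}^p\ge c\,b_m^p\sum_{k=1}^{m-1}w_k,
\end{equation}
where
\begin{equation}\label{eq:weight}
w_k=N_k2^{-kn+d_k}2^{(k-d_k)sp}=c_k^p\,(2^{-d_k})^{sp-1-p} .
\end{equation}

\emph{Choice of the parameters.} We want $(c_k)\in\ell^q$ and $\sum_kw_k=\infty$. In case (I) take $d_k=0$ and $N_k=\lceil2^{k(n-sp)}/k\rceil$. Then $1/k\le w_k=c_k^p\le1/k+2^{-k(n-sp)}$, and $(c_k)\in\ell^q$ because $q>p$. In case (II) take $N_k=1$ and $d_k=\lceil(\log_2k)/(n-1)\rceil\le k$. Then $c_k=2^{-d_k}\le k^{-1/(n-1)}$, which is in $\ell^q$ because $q>n-1$, and $w_k=c_k^{n-1}\ge2^{-(n-1)}/k$. In both cases \eqref{eq:conv} gives $A_m\ge c\,b_m^p\log m$.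

If $q=\infty$, take $b_j=1$; then $A_m\to\infty$. If $q<\infty$, take $b_j=(j+1)^{-1/q}(\log(j+2))^{-1/q-1/p}$. Then $\sum_jb_j^q=\sum_j(j+1)^{-1}(\log(j+2))^{-1-q/p}<\infty$, while $\sum_mA_m^{q/p}\ge c\sum_mb_m^q(\log m)^{q/p}\ge c\sum_{m\ge2}(m\log m)^{-1}=\infty$. In both cases $(A_m^{1/p})\notin\ell^q$, and Lemma~\ref{lem:diff}(i) shows $u\notin B^s_{p,q}(\mathbb R^n)$.
\end{proof}

By (S3) the function $f$ belongs to $B^{s,loc}_{p,q}(\mathbb R)$, so the Conjecture fails in cases (I) and (II).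

\begin{remark}\label{rem:thresholds}
Formula \eqref{eq:weight} predicts the thresholds in Theorem~\ref{thm:main}(iii). The exponent $sp-1-p$ is positive, so $w_k\le c_k^p$, and bumps of small height gain a factor. If $q\le p$, then $\sum_kw_k<\infty$ for all $(c_k)\in\ell^q$. Since $N_k\ge1$, the height obeys $2^{-d_k}\le c_k2^{-k(s-n/p)}$. For $s>n/p$ this forces geometric decay of $w_k$. For $s=n/p$ it gives $w_k\le c_k^{n-1}$, which is summable for all $(c_k)\in\ell^q$ if $q\le n-1$. Section~\ref{sec:B} proves an upper bound of the form \eqref{eq:weight} for arbitrary $g$.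
\end{remark}

\section{Necessity}\label{sec:nec}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
For $g=0$ the constant $f(0)$ lies in $E^s_{p,q}\subset L_p$, and $p<\infty$ gives $f(0)=0$.

Let $\psi\in C_0^\infty(\mathbb R)$ and $0\ne\zeta\in C_0^\infty(\mathbb R^{n-1})$ (omit $\zeta$ if $n=1$). Let $g=x_1\chi(x)$ with $\chi\in C_0^\infty(\mathbb R^n)$ equal to $1$ on the support of $\psi\otimes\zeta$. By (S3), $(\psi f)\otimes\zeta=(\psi\otimes\zeta)\,(f\circ g)\in E^s_{p,q}(\mathbb R^n)$. In particular $\psi f\in L_p(\mathbb R)$. If $E=F$, then $\|(\psi f)\otimes\zeta\|_{(1)}=\|\zeta\|_p\|\psi f\|_{F^s_{p,q}(\mathbb R)}$ is finite by (S6). If $E=B$, then $\|\Delta^M_{he_1}((\psi f)\otimes\zeta)\|_p=\|\zeta\|_p\|\Delta^M_h(\psi f)\|_p$; part (i) of Lemma~\ref{lem:diff} in $\mathbb R^n$ with $c_0=1/M$, followed by part (ii) in $\mathbb R$, gives $\psi f\in B^s_{p,q}(\mathbb R)$. By Lemma~\ref{lem:lines}, $\psi f$ agrees almost everywhere with a continuous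 function. Taking $\psi=1$ on larger and larger intervals, we find a continuous $\tilde f$ with $f=\tilde f$ almost everywhere.

It remains to show $f(c)=\tilde f(c)$ for every $c\in\mathbb R$. To see the single value $f(c)$ we use a $g$ that equals $c$ on a set of positive measure and leaves this value smoothly. Let $\Theta(\tau)=c$ for $\tau\le0$ and $\Theta(\tau)=c+e^{-1/\tau}$ for $\tau>0$; this function is $C^\infty$. Let $g=\Theta(x_1)\chi(x)$ with $\chi\in C_0^\infty(\mathbb R^n)$ equal to $1$ on $[-1,1]^n$. In this cube $f\circ g=f(c)$ for $x_1<0$. On $(0,\infty)$ the function $\Theta$ is a diffeomorphism onto its image, so the preimage of the null set $\{f\ne\tilde f\}$ is null, and $f\circ g=\tilde f(\Theta(x_1))$ for almost every $x$ in the cube with $x_1>0$. By Lemma~\ref{lem:lines}, $f\circ g\in B^s_{p,\infty}$ has a representative that is continuous on almost every line parallel to $e_1$. On almost every such line through the cube, it equals $f(c)$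 for $-1<x_1<0$ and $\tilde f(\Theta(x_1))$ for $0<x_1<1$. Continuity at $x_1=0$ gives $f(c)=\tilde f(c)$.
\end{proof}

\section{A pointwise estimate for $f\circ g$}\label{sec:point}

Let $f\in E^{s,loc}_{p,q}(\mathbb R)$, $f(0)=0$, and $0\ne g\in E^s_{p,q}\cap L_\infty(\mathbb R^n)$.

\subsection{Normalization and exponents}
Let $\nu\ge0$ be the smallest integer with $2^\nu\ge8\|g\|_\infty$, let $\psi\in C_0^\infty(\mathbb R)$ equal $1$ on $[-2^\nu,2^\nu]$, and put $v=\psi f$. Then $f\circ g=v(2^\nu\cdot)\circ(2^{-\nu}g)$. The function $v(2^\nu\cdot)$ lies in $E^s_{p,q}(\mathbb R)$, because its $i$-th piece is $v_{i-\nu}(2^\nu\cdot)$ for $i>\nu$ and the finitely many other pieces lie in $L_p$. It depends only on $f$ and $\|g\|_\infty$. So we may and do assume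
\begin{equation}\label{eq:norm}
f\in E^s_{p,q}(\mathbb R),\qquad f(0)=0,\qquad\|g\|_\infty\le\tfrac18 ,
\end{equation}
and a bound $\|f\circ g\|_{E^s_{p,q}}\le C\|g\|_{E^s_{p,q}}$ with $C$ independent of $g$ under \eqref{eq:norm} yields part (iv) of Theorem~\ref{thm:main}. From now on constants may depend on $f$ but not on $g$, unless they are written $C_g$.

At some points and scales we shall have to expand $f$ by Taylor's formula. This is possible only to an order $\kappa<s-1/p$, and the remainder is the $\kappa$-th power of a quantity attached to $g$. Measuring a $\kappa$-th power in $L_p$ with smoothness $s$ means measuring the quantity itself in $L_{\kappa p}$ with smoothness $s/\kappa$. The quantity will be a first-order Taylor remainder, which can be estimated for smoothness between $1$ and $2$. This dictates the following choice. Since $sp>p+1\ge2$, there is $P$ with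
\[
\max(p,sp/2)<P<sp-1,\qquad\kappa:=P/p\notin\mathbb N .
\]
Put $\sigma=s/\kappa$, $Q=\kappa q$, $\gamma=sp-1-P$. Then
\[
\sigma P=sp,\qquad1<\sigma<2,\qquad1<\kappa<s-\tfrac1p,\qquad P>1,\qquad\gamma>0 .
\]
Let $M=\lfloor s\rfloor+1\ge2$ and $M'=(M-1)^2+1\ge M>s$; note $\lfloor\kappa\rfloor\le M-1$.

The function $f$ has bounded continuous derivatives up to the order $l=\lfloor\kappa\rfloor\ge1$, and $f^{(l)}$ is H\"older continuous with exponent $\kappa-l$. Indeed, (S2) and \eqref{eq:sup} give $\|f_i^{(l')}\|_\infty\le C2^{i(l'+1/p-s)}$, which is summable for $l'\le l$, and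
\[
|f_i^{(l)}(y)-f_i^{(l)}(y')|\le C2^{i(l+1/p-s)}\min(1,2^i|y-y'|)\le C2^{i(\kappa+1/p-s)}|y-y'|^{\kappa-l}.
\]
For $g$, boundedness trades smoothness for integrability. From $\|g_i\|_\infty\le C$, $\kappa>1$ and $\sigma\kappa=s$,
\begin{equation}\label{eq:interp}
\big(2^{i\sigma}\|g_i\|_P\big)^\kappa\le C2^{is}\|g_i\|_p,\qquad\big(2^{i\sigma}|g_i|\big)^\kappa\le C2^{is}|g_i| ;
\end{equation}
the first follows from $\|g_i\|_P^P\le\|g_i\|_\infty^{P-p}\|g_i\|_p^p$. Consequently $\|g\|_{E^\sigma_{P,Q}}^\kappa\le C\|g\|_{E^s_{p,q}}$.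

\subsection{The radius of linearity}
We work on good lines parallel to $e_1$ and write $x+h$ for $x+he_1$, $g'$ for $\partial_1g$, and $I(x,\rho)=\{x+h:|h|<\rho\}$. Put $u=f\circ g$; then $|u|\le\|f'\|_\infty|g|$, which is where $f(0)=0$ enters. Define
\[
\lambda(x)=|g'(x)|,\qquad\varepsilon(x,t)=\sup_{|h|\le t}|g(x+h)-g(x)-hg'(x)|,\qquad\tilde\varepsilon(x,t)=t\sup_{0<\tau\le t}\frac{\varepsilon(x,\tau)}\tau .
\]
The analog of the length $r$ of Section~\ref{sec:modelpos} is the largest scale up to which the linear term of $g$ at $x$ dominates the remainder: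
\[
r(x)=\sup\{\rho\in(0,1]:\ \varepsilon(x,\tau)\le\lambda(x)\tau/2\ \text{ for all }\tau\le\rho\}\quad\text{if }\lambda(x)>0,
\]
and $r(x)=0$ if $\lambda(x)=0$. For a good line and $y\in\mathbb R$ let $X_y$ be the set of points $x$ on the line with $g(x)=y$ and $\lambda(x)>0$.

\begin{lemma}\label{lem:radius}
Let $\lambda=\lambda(x)>0$ and $r=r(x)$.
\begin{itemize}
\item[(i)] $r>0$, $\varepsilon(x,\tau)\le\lambda\tau/2$ for $\tau\le r$, and $\lambda r\le\frac12$.
\item[(ii)] If $r<1$, then $\varepsilon(x,r)=\lambda r/2$.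
\item[(iii)] If $r=1$, then $\lambda\le\frac12$ and $U\ge\lambda/4$ on $I(x,\frac12)$.
\item[(iv)] On each good line and for each $y$, the intervals $I(x,r(x)/2)$, $x\in X_y$, are pairwise disjoint.
\end{itemize}
\end{lemma}

\begin{proof}
The function $\varepsilon(x,\cdot)$ is continuous, and $\varepsilon(x,\tau)=o(\tau)$ as $\tau\to0$. This gives $r>0$ and the inequality for $\tau\le r$. If $r<1$, the inequality fails for a sequence $\tau_k\downarrow r$, which gives (ii). For $|h|\le r$,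
\begin{equation}\label{eq:expand}
|g(x+h)-g(x)|\ge\lambda|h|-\varepsilon(x,|h|)\ge\lambda|h|/2 .
\end{equation}
With $h=r$ we get $\lambda r\le4\|g\|_\infty\le\frac12$. If $r=1$, one of $|g(x)|$, $|g(x+1)|$ is at least $\lambda/4$, and both points are within distance $2$ of every point of $I(x,\frac12)$. Finally, by \eqref{eq:expand} two distinct points $x,\tilde x\in X_y$ satisfy $|x-\tilde x|>\max(r(x),r(\tilde x))\ge r(x)/2+r(\tilde x)/2$.
\end{proof}

\subsection{The substitute for the chain rule}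
At scales $t\le r(x)$ the function $g$ maps $I(x,t)$ into an interval of radius about $\lambda t$, and we approximate $f$ there by its optimal polynomial. At scales $t>r(x)$ the slope no longer describes the image of $I(x,t)$. But then the linear term $\lambda t$ is itself dominated by $\tilde\varepsilon(x,t)$; the supremum over smaller scales in the definition of $\tilde\varepsilon$ is there to remember the scale $r(x)$.

\begin{lemma}\label{lem:point}
Let $J(x,t)=\mathbf 1_{\{t\le r(x)\}}\,O^Mf\big(g(x),2\lambda(x)t\big)$. For $0<t\le1$,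
\[
O^{M'}u(x,t)\le J(x,t)+C\,O^Mg(x,t)+C\,\tilde\varepsilon(x,t)^\kappa .
\]
\end{lemma}

\begin{proof}
Let $y=g(x)$, $\lambda=\lambda(x)$, $r=r(x)$, $|h|\le t$, and let $\Pi_g$ be optimal for $O^Mg(x,t)$. Comparison with the constant $y$ shows $O^Mg(x,t)\le D:=\sup_{|h|\le t}|g(x+h)-y|$, hence $|\Pi_g(h)-y|\le2D$.

\emph{Case $t\le r$.} Put $\rho=2\lambda t>0$. Then $D\le\lambda t+\varepsilon(x,t)\le\frac32\lambda t\le\rho$. Let $\Pi_f$ be optimal for $O^Mf(y,\rho)$. Since $O^Mf(y,\rho)\le\rho\|f'\|_\infty$, we have $|\Pi_f-f(y)|\le2\rho\|f'\|_\infty$ on $[-\rho,\rho]$, and (S4) gives $|\Pi_f'|\le C$ on $[-2\rho,2\rho]$. Therefore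
\begin{align*}
|u(x+h)-\Pi_f(\Pi_g(h)-y)|&\le|f(g(x+h))-\Pi_f(g(x+h)-y)|\\
&\quad+|\Pi_f(g(x+h)-y)-\Pi_f(\Pi_g(h)-y)|\\
&\le O^Mf(y,\rho)+C\,O^Mg(x,t).
\end{align*}
The polynomial $\Pi_f(\Pi_g-y)$ has degree at most $(M-1)^2<M'$.

\emph{Case $t>r$.} We have $\lambda t\le2\tilde\varepsilon(x,t)$: there is nothing to prove if $\lambda=0$, and otherwise $0<r<1$ and $\tilde\varepsilon(x,t)\ge t\varepsilon(x,r)/r=\lambda t/2$ by Lemma~\ref{lem:radius}(ii). Hence $D\le\lambda t+\varepsilon(x,t)\le3\tilde\varepsilon(x,t)$. Taylor's formula gives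
\[
\Big|u(x+h)-\sum_{l\le\lfloor\kappa\rfloor}\frac{f^{(l)}(y)}{l!}(g(x+h)-y)^l\Big|\le CD^\kappa\le C\tilde\varepsilon(x,t)^\kappa .
\]
Since $D\le\frac14$, both $g(x+h)-y$ and $\Pi_g(h)-y$ lie in $[-\frac12,\frac12]$, so their $l$-th powers differ by at most $l\,O^Mg(x,t)$. Replacing $g(x+h)$ by $\Pi_g(h)$ in the sum gives a polynomial of degree at most $\lfloor\kappa\rfloor(M-1)<M'$.
\end{proof}

Let $\varepsilon_i,\tilde\varepsilon_i$ be the quantities $\varepsilon,\tilde\varepsilon$ for $g_i$. By Lemma~\ref{lem:lines}, $\varepsilon\le\sum_i\varepsilon_i$ and $\tilde\varepsilon\le\sum_i\tilde\varepsilon_i$. Taylor's formula and the triangle inequality give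
\begin{equation}\label{eq:epsi}
\frac{\varepsilon_i(x,\tau)}\tau\le\tau2^{2i}\sup_{|h|\le\tau}W_i(x+h),\qquad\frac{\varepsilon_i(x,\tau)}\tau\le\frac2\tau\sup_{|h|\le\tau}W_i(x+h)+2^iW_i(x).
\end{equation}
The first bound is used for $2^i\tau\le1$, the second for $2^i\tau>1$.

\begin{lemma}\label{lem:error}
$\big\|t^{-s}\|\tilde\varepsilon(\cdot,t)^\kappa\|_p\big\|_{L_q^*(0,1)}\le C\|g\|_{B^s_{p,q}}$ if $E=B$, and $\big\|\,\|t^{-s}\tilde\varepsilon(\cdot,t)^\kappa\|_{L_q^*(0,1)}\big\|_p\le C\|g\|_{F^s_{p,q}}$ if $E=F$ and $n=1$.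
\end{lemma}

\begin{proof}
The left sides are the $\kappa$-th powers of the same expressions with $t^{-\sigma}$, $\tilde\varepsilon$, $P$, $Q$ in place of $t^{-s}$, $\tilde\varepsilon^\kappa$, $p$, $q$. By \eqref{eq:interp} it suffices to bound the latter by $C\|g\|_{E^\sigma_{P,Q}}$.

Let $E=B$. If $2^it\le1$, then $\tilde\varepsilon_i(x,t)\le(2^it)^2\sup_{|h|\le2^{-i}}W_i(x+h)$. If $2^it>1$, we treat $\tau\le2^{-i}$ by the first bound in \eqref{eq:epsi} and $\tau\in(2^{v-1-i},2^{v-i}]$, $v\ge1$, by the second: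
\[
\tilde\varepsilon_i(x,t)\le C2^it\sum_{v\ge0}2^{-v}\sup_{|h|\le2^{v-i}}W_i(x+h).
\]
By \eqref{eq:sup} the $v$-th term has $L_P$-norm at most $C2^{-v+v/P}\|g_i\|_P$, which is summable since $P>1$. Thus
\[
t^{-\sigma}\|\tilde\varepsilon(\cdot,t)\|_P\le C\sum_i\min\{(2^it)^{2-\sigma},(2^it)^{1-\sigma}\}\,2^{i\sigma}\|g_i\|_P ,
\]
and (S1) on the intervals $t\in(2^{-j-1},2^{-j}]$ applies because $1<\sigma<2$.

Let $E=F$, $n=1$, and $1<a<\sigma$. By \eqref{eq:epsi} and \eqref{eq:peetre}, $\varepsilon_i(x,\tau)/\tau$ is at most $C2^i(2^i\tau)g_i^*(x)$ for $2^i\tau\le1$ and at most $C2^i(2^i\tau)^{a-1}g_i^*(x)$ for $2^i\tau>1$. Both bounds increase with $\tau$. So $t^{-\sigma}\tilde\varepsilon_i(x,t)$ is at most $C(2^it)^{2-\sigma}2^{i\sigma}g_i^*(x)$ for $2^it\le1$ and at most $C(2^it)^{a-\sigma}2^{i\sigma}g_i^*(x)$ for $2^it>1$. Apply (S1) for fixed $x$, then (S5).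
\end{proof}

Combine Lemmas \ref{lem:inverse}, \ref{lem:point}, \ref{lem:direct} and \ref{lem:error} with $\|u\|_p\le C\|g\|_p$ and, for $n=1$, $V\le\|f'\|_\infty U$. With $J_d$ the function $J$ for the direction $e_d$,
\begin{align}
\|u\|_{B^s_{p,q}(\mathbb R^n)}&\le C\|g\|_{B^s_{p,q}}+C\sum_{d=1}^n\big\|t^{-s}\|J_d(\cdot,t)\|_p\big\|_{L_q^*(0,1)},\label{eq:redB}\\
\|u\|_{F^s_{p,q}(\mathbb R)}&\le C\|g\|_{F^s_{p,q}}+C\big\|\,\|t^{-s}J(\cdot,t)\|_{L_q^*(0,1)}\big\|_p .\label{eq:redF}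
\end{align}
The term $J$ plays the role of $f''(g)(g')^2$ in Section~\ref{sec:modelpos}, and it leads again to sums over level sets. The input replacing H\"older's inequality is this: if $0<r=r(x)<1$, then Lemma~\ref{lem:radius}(ii) and \eqref{eq:epsi} with $\tau=r$ give
\begin{equation}\label{eq:slope}
\frac{\lambda(x)}2\le\sum_{i\ge0}\Gamma_i(x),\qquad
\Gamma_i(x)=\begin{cases}r2^{2i}\sup_{|h|\le r}W_i(x+h),&2^ir\le1,\\[2pt] 2r^{-1}\sup_{|h|\le r}W_i(x+h)+2^iW_i(x),&2^ir>1.\end{cases}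
\end{equation}
So some piece $g_i$ is large near $x$, and Lemma~\ref{lem:radius}(iv) lets us add these local lower bounds.

\section{Lizorkin--Triebel spaces}\label{sec:F}

\subsection{Dimension one}
Let $E=F$, $n=1$, $1<a<\sigma$, and $G(x)=\sup_i2^{i\sigma}g_i^*(x)$. This function replaces $|g''|$ of the model case. By (S5) with exponents $P$ and $\infty$, and by \eqref{eq:interp},
\[
\|G\|_P^P\le C\Big\|\Big(\sup_i2^{i\sigma}|g_i|\Big)^\kappa\Big\|_p^p\le C\|g\|_{F^s_{p,q}}^p .
\]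

\begin{lemma}\label{lem:level}
$\displaystyle\sup_{y\in\mathbb R}\ \sum_{x\in X_y}\lambda(x)^{sp-1}\le C\|g\|_{F^s_{p,q}(\mathbb R)}^p$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:radius}(iv) it suffices to show $\lambda^{sp-1}\le C\int_{I(x,r/2)}(U^p+G^P)$ for each $x$ with $\lambda=\lambda(x)>0$, $r=r(x)$. If $r=1$, then $\lambda\le\frac12$ and $sp-1>p$, so $\lambda^{sp-1}\le\lambda^p\le4^p\int_{I(x,1/2)}U^p$ by Lemma~\ref{lem:radius}(iii).

Let $r<1$. We show
\begin{equation}\label{eq:Glow}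
\int_{I(x,r/2)}G^P\ge c\,\lambda^Pr^{-\gamma}.
\end{equation}
Since $r^{-1}\ge2\lambda$ and $\gamma>0$, the right side is at least $c\lambda^{P+\gamma}=c\lambda^{sp-1}$; here the boundedness of $g$ and the choice $P<sp-1$ meet. Split the sum in \eqref{eq:slope} as $S_1+S_2$ with $S_2=\sum_{2^ir>1}2^iW_i(x)$. For $\tilde x\in I(x,r/2)$ and $|h|\le r$, \eqref{eq:peetre} gives $W_i(x+h)\le C(1+2^ir)^a2^{-i\sigma}G(\tilde x)$. Hence
\[
S_1\le CG(\tilde x)\,r^{\sigma-1}\Big(\sum_{2^ir\le1}(2^ir)^{2-\sigma}+\sum_{2^ir>1}(2^ir)^{a-\sigma}\Big)\le Cr^{\sigma-1}G(\tilde x).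
\]
If $S_1\ge\lambda/4$, then $G\ge c\lambda r^{1-\sigma}$ on an interval of length $r$, and \eqref{eq:Glow} follows from $1+(1-\sigma)P=-\gamma$.

Otherwise $S_2\ge\lambda/4$. Let $\delta=\gamma/P$. Since $\sum_{2^ir>1}(2^ir)^{-\delta}\le(1-2^{-\delta})^{-1}$, there is $i$ with $2^ir>1$ and $2^iW_i(x)\ge c\lambda(2^ir)^{-\delta}$. On $I(x,2^{-i-1})\subset I(x,r/2)$, \eqref{eq:peetre} gives $G\ge c2^{i\sigma}W_i(x)$. So the integral in \eqref{eq:Glow} is at least $c2^{-i}2^{i(\sigma-1)P}\lambda^P(2^ir)^{-\gamma}=c\lambda^P2^{i\gamma}(2^ir)^{-\gamma}=c\lambda^Pr^{-\gamma}$.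
\end{proof}

Let $\Phi(y)=\|\tau^{-s}O^Mf(y,\tau)\|_{L_q^*(0,1)}$, a Borel function with $\|\Phi\|_p\le C\|f\|_{F^s_{p,q}(\mathbb R)}$ by Lemma~\ref{lem:direct}. Fix $x$ with $\lambda(x)>0$ and substitute $\tau=2\lambda(x)t$. The measure $dt/t$ is invariant, and $\tau\le2\lambda(x)r(x)\le1$. So $\|t^{-s}J(x,t)\|_{L_q^*(0,1)}\le(2\lambda(x))^s\Phi(g(x))$, while $J(x,\cdot)=0$ if $\lambda(x)=0$. By \eqref{eq:area} and Lemma~\ref{lem:level},
\[
\int\|t^{-s}J(x,t)\|_{L_q^*(0,1)}^p\,dx\le2^{sp}\int\Phi(y)^p\sum_{x\in X_y}\lambda(x)^{sp-1}\,dy\le C\|g\|_{F^s_{p,q}}^p .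
\]
With \eqref{eq:redF}, and trivially for $g=0$,
\begin{equation}\label{eq:F1}
\|f\circ g\|_{F^s_{p,q}(\mathbb R)}\le C\|g\|_{F^s_{p,q}(\mathbb R)}\quad\text{for all }g\in F^s_{p,q}(\mathbb R)\text{ with }\|g\|_\infty\le\tfrac18 .
\end{equation}

\subsection{Higher dimensions}
Let $n\ge2$. By (S6) the restriction of $g$ to almost every line parallel to $e_d$ lies in $F^s_{p,q}(\mathbb R)$, and it is bounded by $\frac18$. The estimate \eqref{eq:F1} is linear in the norm of $g$, so we can integrate its $p$-th power over the lines: $\sum_d\|u\|_{(d)}\le C\sum_d\|g\|_{(d)}\le C\|g\|_{F^s_{p,q}(\mathbb R^n)}$. Fact (S6) is an equivalence of norms for functions already known to be in $F^s_{p,q}(\mathbb R^n)$, so we regularize $u\in L_p$.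

Let $\varrho\in C_0^\infty(\mathbb R^n)$, $\varrho\ge0$, $\int\varrho=1$, $\varrho_\tau=\tau^{-n}\varrho(\cdot/\tau)$ and $u^\tau=u*\varrho_\tau$. All derivatives of $u^\tau$ lie in $L_p$. The factorization of $\varphi_m(D)$ in the proof of Lemma~\ref{lem:layers} gives $\sum_m2^{ms}\|\varphi_m(D)u^\tau\|_p<\infty$, hence $u^\tau\in F^s_{p,q}(\mathbb R^n)$. Let $\varphi_i^{(d)}(D)$ be the one-dimensional Littlewood--Paley operators acting in $x_d$. Then $\|v\|_{(d)}=\|(2^{is}\varphi_i^{(d)}(D)v)\|_{L_p(\mathbb R^n;\ell^q)}$, and these operators commute with convolution by $\varrho_\tau$. Minkowski's inequality gives $\|u^\tau\|_{(d)}\le\|u\|_{(d)}$, so $\|u^\tau\|_{F^s_{p,q}}\le C\|g\|_{F^s_{p,q}}$ by (S6). As $\tau\to0$, $u^\tau\to u$ in $L_p$, hence $\varphi_i(D)u^\tau\to u_i$ uniformly for each $i$ by (S2). Fatou's lemma gives $\|u\|_{F^s_{p,q}}\le C\|g\|_{F^s_{p,q}}$. Together with part (i), this proves part (ii) of Theorem~\ref{thm:main} and part (iv) for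 $E=F$.

\section{Besov spaces}\label{sec:B}

Let $E=B$. By \eqref{eq:redB} we have to bound $t^{-s}\|J_d(\cdot,t)\|_p$ in $L_q^*(0,1)$; we take $d=1$. Now the integral over $x$ comes first, so the substitution $\tau=2\lambda(x)t$ can be made only on sets where $\lambda$ has constant size.

\subsection{Reduction to counting points of a given slope}
For $k\in\mathbb Z$ let $\Lambda_k=\{x:2^k\le\lambda(x)<2^{k+1}\}$. Suppose that $\mathcal N_k:\mathbb R^{n-1}\to[0,\infty]$ are measurable functions (numbers if $n=1$) such that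
\begin{equation}\label{eq:count}
\#(X_y\cap\Lambda_k)\le\mathcal N_k(x')\quad\text{on each good line }\mathbb R\times\{x'\}\text{ and for all }y\in\mathbb R,
\end{equation}
and put $a_k^p=2^{k(sp-1)}\int\mathcal N_k(x')\,dx'$ and $q_0=\min(p,q)$.

\begin{lemma}\label{lem:redcount}
$\big\|t^{-s}\|J(\cdot,t)\|_p\big\|_{L_q^*(0,1)}\le C\|(a_k)_{k\in\mathbb Z}\|_{\ell^{q_0}}$.
\end{lemma}

\begin{proof}
If $x\in\Lambda_k$ and $t\le r(x)$, then $2^kt\le\frac12$ by Lemma~\ref{lem:radius}(i), and $J(x,t)\le O^Mf(g(x),2^{k+2}t)$. On a good line, $1\le2^{-k}\lambda$ on $\Lambda_k$, so \eqref{eq:area} and \eqref{eq:count} give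
\[
\int\mathbf 1_{\Lambda_k}(x)\,O^Mf(g(x),2^{k+2}t)^p\,dx_1\le2^{-k}\mathcal N_k(x')\,\|O^Mf(\cdot,2^{k+2}t)\|_{L_p(\mathbb R)}^p .
\]
Let $b(\tau)=\tau^{-s}\|O^Mf(\cdot,\tau)\|_p$ for $0<\tau\le2$ and $b(\tau)=0$ for $\tau>2$; Lemma~\ref{lem:direct} gives $\|b\|_{L_q(d\tau/\tau)}\le C$. Integrating in $x'$ and summing over $k$, we obtain the convolution announced in Section~\ref{sec:intro}:
\[
t^{-sp}\|J(\cdot,t)\|_p^p\le4^{sp}\sum_{k\in\mathbb Z}a_k^p\,b(2^{k+2}t)^p .
\]
The $k$-th term has $L_{q/p}(dt/t)$-(quasi-)norm $a_k^p\|b\|_{L_q(d\tau/\tau)}^p$. If $q\ge p$, the triangle inequality bounds the norm of the sum by $C\sum_ka_k^p$. If $q<p$, the inequality $(\sum_kF_k)^{q/p}\le\sum_kF_k^{q/p}$ bounds the $(q/p)$-th power of the quasi-norm by $C\sum_ka_k^q$.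
\end{proof}

\subsection{The frequency that produces a given slope}
A piece $g_i$ contributes at most $C2^i\|g_i\|_\infty$ to the sum in \eqref{eq:slope}. So the slope $2^k$ must come from frequencies at least $2^{m(k)}$, where $m(k)$ is the first index with $2^m\|g_m\|_\infty\gtrsim2^k$; in Section~\ref{sec:counter} the slope $2^{k-d_k}$ came from the frequency $2^k$ with height $2^{-d_k}$. The sequence $\|g_i\|_\infty$ may oscillate, and then many $k$ share the same $m(k)$. We replace it by a slowly varying majorant.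

Fix $\eta\in(0,\frac12]$ and $\delta>0$ so small that $\gamma':=\gamma-\delta P-\eta(P-p)>0$, and put
\[
\alpha_i=\sup_{j\ge0}2^{-\eta|i-j|}\|g_j\|_\infty,\qquad\beta_i=2^{is}\|g_i\|_p,\qquad\tilde\beta_m^p=\sum_{i\ge m}2^{-\gamma'(i-m)}\beta_i^p .
\]
Then $\|g_i\|_\infty\le\alpha_i\le C$, $\alpha_i\le2^{\eta|i-j|}\alpha_j$, and $\alpha_i>0$ as $g\ne0$. By (S1) with $u=q/p$, $\|(\tilde\beta_m)\|_{\ell^q}\le C\|g\|_{B^s_{p,q}}$. By \eqref{eq:sup} with exponent $\infty$ we have $\|W_i\|_\infty\le C\alpha_i$; as $r2^{2i}\le2^i$ in the first case of \eqref{eq:slope} and $r^{-1}<2^i$ in the second, $\Gamma_i\le C_12^i\alpha_i$. Moreover $\sum_{i<m}2^i\alpha_i\le\alpha_{m-1}\sum_{i<m}2^{i+\eta(m-1-i)}\le C_22^{m-1}\alpha_{m-1}$ for $m\ge1$. Let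
\[
c'=\frac1{4C_1C_2},\qquad m(k)=\min\{m\ge0:\ 2^m\alpha_m\ge c'2^k\},
\]
which exists because $2^m\alpha_m\ge2^{m/2}\alpha_0$.

\begin{lemma}\label{lem:count}
There are functions $\mathcal N_k$ with \eqref{eq:count} such that, with $m=m(k)$,
\begin{equation}\label{eq:ak}
a_k^p\le C2^{-(m-k)\gamma}\alpha_m^{P-p}\tilde\beta_m^p+C\,\mathbf 1_{\{k<0\}}2^{k(sp-1-p)}\|U\|_p^p .
\end{equation}
\end{lemma}

\begin{proof}
Fix $k$, a good line and $y$. We count by the following consequence of Lemma~\ref{lem:radius}(iv). If $Y\subset X_y$, $G\ge0$, and for each $x\in Y$ we have $G\ge A$ on a subinterval of $I(x,r(x)/2)$ of length at least $\ell$, then $\#Y\le\ell^{-1}A^{-P}\int G^P\,dx_1$; the same holds with $p$ in place of $P$. The bound does not depend on $y$ and is a measurable function of $x'$. We divide $X_y\cap\Lambda_k$ into countably many classes, bound each in this way, and let $\mathcal N_k(x')$ be the sum of the bounds.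

\emph{Points with $r(x)=1$.} By Lemma~\ref{lem:radius}(iii) they occur only for $k<0$, and $U\ge2^{k-2}$ on $I(x,\frac12)$. Their number is at most $2^{(2-k)p}\int U^p\,dx_1$. This produces the last term in \eqref{eq:ak}.

\emph{Points with $r=r(x)<1$.} By the minimality of $m$, $\sum_{i<m}\Gamma_i(x)\le C_1C_2c'2^k=2^k/4$ (the sum is empty if $m=0$). By \eqref{eq:slope}, $\sum_{i\ge m}\Gamma_i(x)\ge2^k/4$. Let $\mu_i=\frac18(1-2^{-\delta})2^{k-\delta(i-m)}$, so that $\sum_{i\ge m}\mu_i=2^k/8$. There is $i\ge m$ with $\Gamma_i(x)\ge\mu_i$; assign such an $i$ to $x$, and let $R\ge0$ be the integer with $2^{-R-1}<r\le2^{-R}$. Put $G_{i,R}(x)=\sup_{|h|\le2^{1-R}}W_i(x+h)$. By \eqref{eq:sup}, $\|G_{i,R}\|_{L_P(\mathbb R^n)}^P\le C2^{i-R}\|g_i\|_P^P$ for $R\le i$. For fixed $i$ there are three kinds of points.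

\emph{First kind: $2^ir\le1$}, hence $R\ge i$. Then $\sup_{|h|\le r}W_i(x+h)\ge\mu_i2^{-2i}/r\ge\mu_i2^{R-2i}$. The points $x+h$, $|h|\le r$, are within $\frac32r\le2^{1-i}$ of every point of $I(x,r/2)$, so $G_{i,i}\ge\mu_i2^{R-2i}$ on this interval, of length $r>2^{-R-1}$. For fixed $R$ the number of points is at most $2^{R+1}(2^{2i-R}/\mu_i)^P\int G_{i,i}^P\,dx_1$. Since $P>1$, $\sum_{R\ge i}2^{R(1-P)}2^{2iP}\le C2^{i(1+P)}$.

\emph{Second kind: $2^ir>1$ and $2^iW_i(x)\ge\mu_i/2$.} Then $G_{i,i}\ge\mu_i2^{-i-1}$ on $I(x,2^{-i-1})\subset I(x,r/2)$, of length $2^{-i}$. The number of points is at most $2^i(2^{i+1}/\mu_i)^P\int G_{i,i}^P\,dx_1$.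

\emph{Third kind: $2^ir>1$ and $2r^{-1}\sup_{|h|\le r}W_i(x+h)\ge\mu_i/2$}; here $R<i$. Since $\frac32r\le2^{1-R}$, we have $G_{i,R}\ge\mu_ir/4\ge\mu_i2^{-R-3}$ on $I(x,r/2)$. For fixed $R$ the number of points is at most $2^{R+1}(2^{R+3}/\mu_i)^P\int G_{i,R}^P\,dx_1$, whose integral in $x'$ is at most $C\mu_i^{-P}2^{RP+i}\|g_i\|_P^P$. Also $\sum_{R<i}2^{RP+i}\le C2^{i(1+P)}$.

After integration in $x'$, each kind contributes at most $C\mu_i^{-P}2^{i(1+P)}\|g_i\|_P^P$. We insert $\mu_i^{-P}=C2^{-kP+\delta P(i-m)}$, $\|g_i\|_P^P\le\alpha_i^{P-p}2^{-isp}\beta_i^p$ and $\alpha_i\le2^{\eta(i-m)}\alpha_m$, multiply by $2^{k(sp-1)}$ and sum over $i\ge m$. The result is at most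
\[
C2^{k\gamma}\alpha_m^{P-p}\sum_{i\ge m}2^{-i\gamma}\,2^{(\delta P+\eta(P-p))(i-m)}\beta_i^p=C2^{-(m-k)\gamma}\alpha_m^{P-p}\tilde\beta_m^p .\qedhere
\]
\end{proof}

\subsection{Summation over the slopes}
By the definition of $m=m(k)$, $2^{k-m}\le\alpha_m/c'$. Since $\gamma>0$, the first term in \eqref{eq:ak} is at most $C\alpha_m^{sp-1-p}\tilde\beta_m^p$; this is the counterpart of \eqref{eq:weight}, with $\alpha_m$ as height and $\tilde\beta_m$ as $c_k$. We raise \eqref{eq:ak} to the power $q_0/p\le1$, which is subadditive, and sum over $k$.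

For $m\ge1$ at most two integers $k$ have $m(k)=m$, because such $k$ satisfy
\[
2^{m-1}\alpha_{m-1}<c'2^k\le2^m\alpha_m\le2^{1+\eta}\,2^{m-1}\alpha_{m-1},\qquad2^{1+\eta}<4 .
\]
The integers $k$ with $m(k)=0$ satisfy $2^k\le\alpha_0/c'\le C$, and for them the first term in \eqref{eq:ak} is at most $C2^{k\gamma}\tilde\beta_0^p$, a geometric series as $k\to-\infty$. The last term in \eqref{eq:ak} is a geometric series because $sp-1-p>0$. Hence
\begin{equation}\label{eq:sum}
\sum_{k\in\mathbb Z}a_k^{q_0}\le C\Big[\tilde\beta_0^{q_0}+\|U\|_p^{q_0}+\sum_{m\ge1}\big(\alpha_m^{sp-1-p}\tilde\beta_m^p\big)^{q_0/p}\Big],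
\end{equation}
where $\tilde\beta_0+\|U\|_p\le C\|g\|_{B^s_{p,q}}$. It remains to bound the last sum.

\emph{Case {\rm(a)}: $q\le p$.} Here $q_0=q$ and $\alpha_m\le C$, so the sum is at most $C\sum_m\tilde\beta_m^q\le C\|g\|_{B^s_{p,q}}^q$, with $C$ independent of $g$.

\emph{Case {\rm(b)} with $q>p$.} Here $q_0=p$. Let $s_0=s-n/p>0$. Bernstein's inequality gives $\|g_j\|_\infty\le C2^{-js_0}\beta_j\le C_g2^{-js_0}$. Since $\eta|m-j|+s_0j\ge\min(\eta,s_0)\,m$, we get $\alpha_m\le C_g2^{-m\min(\eta,s_0)}$. The sequence $(\tilde\beta_m)$ is bounded and $sp-1-p>0$, so the sum converges.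

\emph{Case {\rm(c)} with $q>p$.} Here $q_0=p$, $sp=n$ and $p<q\le n-1$. Bernstein's inequality gives $\|g_j\|_\infty\le C\beta_j$, so $\alpha_m\le C\sum_j2^{-\eta|m-j|}\beta_j$ and $(\alpha_m)\in\ell^q$ by (S1). H\"older's inequality with the exponents $\frac{n-1}{n-1-p}$ and $\frac{n-1}p$ gives
\[
\sum_m\alpha_m^{n-1-p}\tilde\beta_m^p\le\|(\alpha_m)\|_{\ell^{n-1}}^{n-1-p}\,\|(\tilde\beta_m)\|_{\ell^{n-1}}^p<\infty,
\]
because $\ell^q\subset\ell^{n-1}$.

In each case $(a_k)\in\ell^{q_0}$, for every direction $e_d$. Lemma~\ref{lem:redcount} and \eqref{eq:redB} give $f\circ g\in B^s_{p,q}(\mathbb R^n)$, and in case (a) also $\|f\circ g\|_{B^s_{p,q}}\le C\|g\|_{B^s_{p,q}}$, which is part (iv) of Theorem~\ref{thm:main} for $E=B$. With part (i), the Conjecture holds in the cases (a), (b), (c); by Proposition~\ref{prop:counter} it fails in all other cases. This proves part (iii) and completes the proof of Theorem~\ref{thm:main}.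

\begin{thebibliography}{9}

\bibitem{CO}
\emph{Composition Operators on Function Spaces with Fractional Order of Smoothness},
\texttt{http://www.kurims.kyoto-u.ac.jp/\allowbreak\textasciitilde{}kenkyubu/\allowbreak bessatsu/\allowbreak open/\allowbreak B26/\allowbreak pdf/\allowbreak B26\_007.pdf}

\bibitem{T83}
Triebel, \emph{Theory of Function Spaces}, 1983.

\bibitem{T01}
Triebel, \emph{The Structure of Functions}, 2001.

\end{thebibliography}
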